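\title{Negating a d-DNNF can require superpolynomial size}

\begin{abstract}
We show that the Boolean functions with polynomial-size d-DNNFs (deterministic decomposable negation normal forms) are not closed under negation. For every large $N$ we construct a function on $N$ variables that is an unambiguous DNF of width at most $\log N$ and has a d-DNNF of size at most $N$, while its negation requires size $N^{(\log N)^{1-o(1)}}$ even when determinism is dropped. For unambiguous DNFs of this width the bound is optimal up to the $o(1)$ term. The proof first builds an unambiguous DNF of width $k$ whose value at the origin cannot be certified by fewer than $k^{2-o(1)}$ variables, and then turns this gap in width into a gap in size by composing with an inner product gadget whose position is chosen by the input. The argument is unconditional and self-contained.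
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $X$ be a finite set of Boolean variables. Consider a rooted directed acyclic graph whose leaves are labeled by literals $x$, $\overline{x}$ ($x\in X$) or by constants $\mathsf{true}$, $\mathsf{false}$, and whose internal nodes are $+$-nodes (disjunctions) or $\cdot$-nodes (conjunctions). Each node $v$ computes a Boolean function $\phi_v$ of its children in the natural way, and the graph represents $\phi_{\mathrm{root}}$. Let $\mathrm{Var}(v)$ be the set of variables that label leaves reachable from $v$; this is a syntactic notion, and $\phi_v$ need not depend on all of $\mathrm{Var}(v)$. The graph is a \emph{DNNF} (decomposable negation normal form) if every $\cdot$-node is \emph{decomposable}: $\mathrm{Var}(v)\cap\mathrm{Var}(v')=\emptyset$ for any two distinct children $v,v'$. It is a \emph{d-DNNF} if, in addition, every $+$-node is \emph{deterministic}: no assignment satisfies both $\phi_v$ and $\phi_{v'}$ for distinct children $v,v'$. The \emph{size} is the number of nodes plus the number of edges. A family $(\phi_N)_{N\ge1}$, with $\phi_N$ a function on $N$ variables, \emph{has polynomial-size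 d-DNNFs} if there is a polynomial $p$ such that every $\phi_N$ is represented by a d-DNNF of size at most $p(N)$. The following question comes from \cite{QD}.

\begin{quote}
\emph{If $(\phi_N)_{N\ge1}$ has polynomial-size d-DNNFs, must $(\overline{\phi_N})_{N\ge1}$ have polynomial-size d-DNNFs?}
\end{quote}

The two conditions in the definition are exactly what is needed to compute probabilities. Let the variables be independent random bits. The children of a $\cdot$-node depend on disjoint sets of variables, so their probabilities multiply; the children of a $+$-node are disjoint events, so their probabilities add. One pass through the graph yields $\Pr[\phi]$, and then $\Pr[\overline\phi]=1-\Pr[\phi]$ costs nothing more. This suggests the answer yes, and so do the simplest cases. A decision tree is a d-DNNF in disguise (Section~\ref{sec:dnf}), and it is negated by flipping its leaves. A $\cdot$-node can be negated locally, because $\overline{\phi_1\phi_2}=\overline{\phi_1}+\phi_1\overline{\phi_2}$ is deterministic and decomposable. The obstacle is the $+$-node: in $\overline{\phi_1+\phi_2}=\overline{\phi_1}\cdot\overline{\phi_2}$ the two factors may share variables, and a d-DNNF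 has no way to write the subtraction $1-\Pr[\phi_1]-\Pr[\phi_2]$. We show that a single $+$-node above conjunctions of literals already defeats every polynomial bound.

\subsection{Results}

Logarithms are to base $2$, and $[n]=\{1,\dots,n\}$. A \emph{term} is a conjunction of literals on distinct variables; we identify it with its set of literals, whose cardinality is its \emph{width}. Two terms \emph{conflict} if some variable occurs positively in one and negatively in the other. A DNF is a disjunction of terms, its width is the largest width of a term, and a $k$-DNF is a DNF of width at most $k$. A DNF is \emph{unambiguous} if its terms conflict pairwise; it is then a d-DNNF of depth two.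

\begin{theorem}\label{thm:main}
There are functions $\varphi_N$ on $N$ variables $(N\ge1)$, constant for small $N$, such that for all large $N$:
\begin{enumerate}
\item[(a)] $\varphi_N$ is an unambiguous DNF of width at most $\log N$ and has a d-DNNF of size at most $N$;
\item[(b)] every DNNF, and a fortiori every d-DNNF, for $\overline{\varphi_N}$ has size at least
\[2^{(\log N)^2/2^{8\sqrt{\log\log N}}}=N^{(\log N)^{1-o(1)}}.\]
\end{enumerate}
\end{theorem}

The bound in (b) eventually exceeds every polynomial, so the answer to the question is no. For the DNFs in (a), the exponent $2$ of $\log N$ cannot be raised.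

\begin{proposition}\label{prop:upper}
An unambiguous DNF of width $\kappa$ on $N$ variables has a decision tree of depth at most $\kappa^2$, and its negation has a d-DNNF of size at most $9\cdot2^{\kappa^2}+2N+2$.
\end{proposition}

For $\kappa\le\log N$ this size is $2^{O(\log^2N)}$, so (b) is tight up to the $o(1)$ in the exponent $(\log N)^{2-o(1)}$.

The proof of Theorem~\ref{thm:main} separates a combinatorial gap in \emph{width} from a mechanism that converts width into \emph{size}. The gap is measured by the following condition on a function $F:\{0,1\}^n\to\{0,1\}$ and a number $D>0$: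
\begin{equation}\label{eq:star}
\text{for every $Q\subseteq[n]$ with $|Q|<D$ there is $\zeta\in F^{-1}(1)$ with $\zeta|_Q=0$.}\tag{$\ast$}
\end{equation}
When $F(0^n)=0$, it says that one cannot become certain of this value by looking at fewer than $D$ bits of $0^n$. The mechanism is the following theorem.

\begin{theorem}[Lifting]\label{thm:lift}
Let $n\ge2$, and let $F:\{0,1\}^n\to\{0,1\}$ be given by an unambiguous $k$-DNF, with $F(0^n)=0$ and satisfying \eqref{eq:star}. Put $s=4\lceil\log n\rceil+8$ and $m=32s$, and let $M$ be the power of two with $24nm\le M<48nm$. There is a function $G$ on $V=M+2nm\log M$ variables such that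
\begin{enumerate}
\item[(i)] $G$ is an unambiguous DNF of width at most $\kappa:=2mk(\log M+1)$ with at most $(2n+1)^k2^\kappa$ terms;
\item[(ii)] every DNNF for $\overline G$ has size at least $2^{sD/9-1}/(6V)$.
\end{enumerate}
\end{theorem}

The exponent $\kappa=64sk(\log M+1)$ in (i) is to be compared with $sD/9$ in (ii): what one needs is a function $F$ for which $D$ outgrows $k\log M$. Section~\ref{sec:dnf} proves Proposition~\ref{prop:upper} and shows that $D\le k^2$ always. Sections~\ref{sec:grid} and~\ref{sec:cheat} construct $F$ with $D=k^{2-o(1)}$ and $n$ polynomial in $k$. Sections~\ref{sec:G}--\ref{sec:lower} prove Theorem~\ref{thm:lift}, and Section~\ref{sec:final} chooses the parameters.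

\section{Unambiguous DNFs, decision trees and blocking sets}\label{sec:dnf}

We begin with two facts about terms. First, \emph{two terms have no common satisfying assignment if and only if they conflict}: if they do not conflict, their literals together form a term, which is satisfiable. Second, an unambiguous DNF of width at most $\kappa$ with $S$ terms on $V$ variables has a d-DNNF of size at most
\begin{equation}\label{eq:dnfsize}
1+2V+S(\kappa+2):
\end{equation}
take a $+$-root, $2V$ shared literal leaves, and for each term one $\cdot$-node, one edge from the root and at most $\kappa$ edges to leaves. (A constant function has size $1$.)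

A \emph{decision tree} is a rooted tree in which every inner node queries a variable and has two children, for the answers $0$ and $1$, no variable is queried twice on a path, and every leaf carries an output bit. The answers along the path to a leaf form a term, the \emph{path term} of the leaf, and the path terms of two leaves conflict on the variable queried where the paths part.

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
We build the tree in rounds. Call a term \emph{alive} if the answers so far do not falsify it. At the start of a round, output $0$ if no term is alive, and output $1$ if some alive term has all its variables queried, since it is then satisfied. Otherwise pick an alive term $t$ and query its unqueried variables, of which there are between $1$ and $\kappa$.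

Every term that is alive after the round has lost at least one unqueried variable. For $t$ this holds by construction. Let $t'\ne t$ be alive after the round. By unambiguity $t$ and $t'$ conflict on a variable $x$. Had $x$ been queried before the round, its value would have falsified $t$ or $t'$, but both were alive. So $x$ is queried in this round. After at most $\kappa$ rounds no alive term has an unqueried variable, and the tree stops. The depth is at most $\kappa\cdot\kappa$.

Flipping the outputs gives a decision tree of the same depth for the negation. Replace each inner node querying $x$ by $x\cdot(\text{1-subtree})+\overline x\cdot(\text{0-subtree})$. The $+$-node is deterministic because of $x$ and $\overline x$, and the $\cdot$-nodes are decomposable because $x$ is not queried again below. Each of the at most $2^{\kappa^2}$ inner nodes costs $3$ nodes and $6$ edges, and there are at most $2N$ literal leaves and $2$ constant leaves.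
\end{proof}

Condition \eqref{eq:star} can be read off the terms of a DNF. The \emph{marks} of a term are the variables that occur in it positively, and a set $Q$ of variables \emph{blocks} the term if it contains a mark; equivalently, setting the variables of $Q$ to $0$ falsifies the term.

\begin{lemma}\label{lem:block}
A DNF $F$ satisfies \eqref{eq:star} if and only if no set $Q$ with $|Q|<D$ blocks all its terms. It satisfies $F(0^n)=0$ if and only if every term has a mark.
\end{lemma}

\begin{proof}
If $Q$ does not block $t$, the assignment $\zeta$ that is $1$ exactly on the marks of $t$ satisfies $t$ and vanishes on $Q$. Conversely, if $F(\zeta)=1$ and $\zeta|_Q=0$, a term satisfied by $\zeta$ has no mark in $Q$. Finally, $0^n$ satisfies a term exactly when the term has no mark.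
\end{proof}

How large can $D$ be in terms of $k$? Run the tree of Proposition~\ref{prop:upper} on $0^n$ and let $Q$ be the set of at most $k^2$ variables that it queries. Every $\zeta$ with $\zeta|_Q=0$ reaches the same leaf, so $F(\zeta)=0$. Hence $D\le k^2$ under the hypotheses of Theorem~\ref{thm:lift}. At the other end, $D=k$ is easy.

\begin{example}\label{ex:or}
The disjunction of $x_1,\dots,x_k$ equals $x_1+\overline{x_1}x_2+\dots+\overline{x_1}\cdots\overline{x_{k-1}}x_k$, an unambiguous $k$-DNF. The only mark of the $i$-th term is $x_i$, so only $Q=[k]$ blocks all terms, and \eqref{eq:star} holds with $D=k$. This is too weak for Theorem~\ref{thm:lift} to be of use. The example also shows that \eqref{eq:star} alone says nothing about size, for the negation $\overline{x_1}\cdots\overline{x_k}$ has a d-DNNF of size $2k+1$.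
\end{example}

\section{Two conflicting families that are hard to block}\label{sec:grid}

We want narrow terms that conflict pairwise and are hard to block. We first solve a relaxed problem: find \emph{two} families of narrow terms such that every term of the first conflicts with every term of the second, and each family is hard to block. No conflict is required inside a family. Section~\ref{sec:cheat} removes the relaxation.

Both families live on a grid of \emph{sites}. A site is a pair $(Z,H)$ of disjoint sets of variables, called \emph{cells}. Under an assignment, the site is \emph{open} if all cells of $Z$ are $0$ and some cell of $H$ is $1$, and it is \emph{closed} otherwise. Openness is witnessed by $|Z|+1$ literals with one mark in $H$. Closedness is witnessed either \emph{cheaply}, by one mark in $Z$, or \emph{expensively}, by the $|H|$ negative literals on $H$, with no mark at all. The sites are arranged in rows. A \emph{transversal} witnesses that every row has an open site, and a \emph{wall} witnesses that some row has only closed sites. The two statements are contradictory, which gives the conflict.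

\begin{example}[One level]\label{ex:onelevel}
Let $q\ge2$. Take $q^2$ rows of $q^2$ sites, each with $|Z|=1$ and $|H|=q$; see Figure~\ref{fig:grid}. A transversal has width $2q^2$. To keep walls narrow, allow at most $q$ expensive sites; the width is then at most $q^2+q\cdot q=2q^2$.

A set $Q$ blocks all transversals only if it contains all $H$-cells of some row; otherwise each row has an $H$-cell outside $Q$, and these cells are the marks of an unblocked transversal. That costs $q^2\cdot q=q^3$ cells. A set $Q$ blocks all walls only if it contains more than $q$ of the $Z$-cells in \emph{every} row; otherwise, in a row with at most $q$ such cells, close those sites expensively and the others cheaply. That costs more than $q^2\cdot q=q^3$ cells. So width $2q^2$ comes with blocking cost $q^3$: the exponent is $3/2$.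
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.35, every node/.style={font=\footnotesize}]
\foreach \p in {0,18} {
  \foreach \y in {0,1,2,3} {
    \foreach \x in {0,1,2,3} {
      \fill[gray!30] (\p+4*\x,-1.6*\y) rectangle +(1,1);
      \foreach \z in {0,1,2} { \draw (\p+4*\x+\z,-1.6*\y) rectangle +(1,1); }
    } } }
\foreach \x/\y/\z in {1/0/2,3/1/1,0/2/1,2/3/2} {
  \node at (4*\x+0.5,-1.6*\y+0.5) {$0$};
  \node at (4*\x+\z+0.5,-1.6*\y+0.5) {$1$}; }
\foreach \x in {0,2} { \node at (18+4*\x+0.5,-1.1) {$1$}; }
\foreach \x in {1,3} {
  \node at (18+4*\x+1.5,-1.1) {$0$};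
  \node at (18+4*\x+2.5,-1.1) {$0$}; }
\node at (7.5,-6) {a transversal};
\node at (25.5,-6) {a wall};
\end{tikzpicture}
\caption{The one-level grid for $q=2$: four rows of four sites, each with one $Z$-cell (shaded) and two $H$-cells. A transversal (left) opens one site in every row by requiring $0$ on $Z$ and a $1$ in $H$. A wall (right) closes every site of one row, by a $1$ in $Z$ or, at most $q$ times, by zeros on all of $H$. The two terms conflict at the last site of the second row.}\label{fig:grid}
\end{figure}

A grid of this shape with identical sites cannot do better. With $N_0$ rows of $N_0$ sites, $|Z|=z$, $|H|=h$ and a quota of $\tau$ expensive sites, the widths are about $N_0z$ and $N_0+\tau h$, and the blocking costs are about $N_0h$ and $N_0\tau z$. Widths $O(N_0)$ force $z=O(1)$ and $\tau h=O(N_0)$, so the smaller cost is $O(N_0^{3/2})$. The way out is to give a row several levels of sites. At the lowest level take $h$ small and $\tau$ large, so that walls are hard to block. Transversals are then easy to obstruct in one row, but a set $Q$ of limited size can do so in only a fraction of the rows. Those rows get a second chance at the next level, where $h$ is larger.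 A wall can afford fewer expensive sites there, and to keep walls hard to block we enlarge $z$, which a transversal can afford because few rows use that level. At the top level $h$ is so large that no row can be obstructed.

\begin{proposition}\label{prop:grid}
Let $q\ge2$ and $L\ge1$ be integers, $w=2Lq^{2L}$ and $D=q^{4L-1}$. There are a set of $n_0\le q^{6L}$ variables and two families $\mathcal T$ and $\mathcal W$ of terms on it such that
\begin{enumerate}
\item[(1)] every term in $\mathcal T\cup\mathcal W$ has width at most $w$ and has a mark;
\item[(2)] every term in $\mathcal T$ conflicts with every term in $\mathcal W$;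
\item[(3)] no set $Q$ with $|Q|<D$ blocks all of $\mathcal T$, and none blocks all of $\mathcal W$.
\end{enumerate}
\end{proposition}

\begin{proof}
Put $N_0=q^{2L}$. For each row $c\in[N_0]$, level $j\in\{0,\dots,L-1\}$ and column $e\in[N_0]$ take a site $(Z_{c,j,e},H_{c,j,e})$ with
\[|Z_{c,j,e}|=q^{2j},\qquad |H_{c,j,e}|=q^{2j+1},\]
all these sets being pairwise disjoint. The number of cells is $n_0=N_0^2\sum_{i=0}^{2L-1}q^i<q^{6L}$.

A \emph{transversal} is given by choosing for each row $c$ a level $\mathrm{lev}(c)$, a column $e_c$ and a cell $v_c\in H_{c,\mathrm{lev}(c),e_c}$, subject to the quota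
\begin{equation}\label{eq:quotaT}
|\{c:\mathrm{lev}(c)\ge j\}|\le q^{2(L-j)}\qquad(0\le j<L).
\end{equation}
For every row $c$ it requires $v_c=1$ and all cells of $Z_{c,\mathrm{lev}(c),e_c}$ to be $0$. A \emph{wall} is given by a row $c$, sets $U_j\subseteq[N_0]$ of expensive columns subject to the quota
\begin{equation}\label{eq:quotaW}
|U_j|\le q^{2(L-j)-1}\qquad(0\le j<L),
\end{equation}
and a cell $\xi_{j,e}\in Z_{c,j,e}$ for each $j$ and each $e\notin U_j$. It requires $\xi_{j,e}=1$ for $e\notin U_j$ and all cells of $H_{c,j,e}$ to be $0$ for $e\in U_j$. A transversal has its marks in $H$-sets and its zeros in $Z$-sets, and a wall the other way round, so both are terms. Let $\mathcal T$ and $\mathcal W$ be the two families. For $L=1$ this is Example~\ref{ex:onelevel}.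

(1) By \eqref{eq:quotaT} at most $q^{2(L-j)}$ rows have level $j$, so a transversal has at most $N_0+\sum_jq^{2(L-j)}q^{2j}=(L+1)q^{2L}\le w$ literals. By \eqref{eq:quotaW} a wall has at most $\sum_j\big(N_0+q^{2(L-j)-1}q^{2j+1}\big)=2Lq^{2L}=w$ literals. A transversal has $N_0$ marks, and a wall has a mark because $|U_0|\le q^{2L-1}<N_0$.

(2) Given a transversal and a wall in row $c$, let $j=\mathrm{lev}(c)$ and $e=e_c$. If $e\notin U_j$, the wall requires $\xi_{j,e}=1$, and the transversal requires this cell of $Z_{c,j,e}$ to be $0$. If $e\in U_j$, the transversal requires $v_c=1$, and the wall requires this cell of $H_{c,j,e}$ to be $0$.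

(3) Let $|Q|<q^{4L-1}$. For transversals, call $(c,j)$ \emph{dead} if $H_{c,j,e}\subseteq Q$ for all columns $e$. A dead pair $(c,j)$ puts $N_0q^{2j+1}=q^{2L+2j+1}$ cells of row $c$ into $Q$. For $j=L-1$ this number is $q^{4L-1}$, so no pair $(c,L-1)$ is dead, and we may let $\mathrm{lev}(c)$ be the least $j$ such that $(c,j)$ is not dead. The quota \eqref{eq:quotaT} is void for $j=0$. For $j\ge1$, each row with $\mathrm{lev}(c)\ge j$ has $(c,j-1)$ dead and so accounts for $q^{2L+2j-1}$ cells of $Q$; there are fewer than $q^{4L-1}/q^{2L+2j-1}=q^{2(L-j)}$ such rows. In each row choose $e_c$ with $H_{c,\mathrm{lev}(c),e_c}\not\subseteq Q$ and $v_c$ in this set outside $Q$. This transversal has no mark in $Q$.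

For walls, put $U_j(c)=\{e:Z_{c,j,e}\subseteq Q\}$. If $|U_j(c)|>q^{2(L-j)-1}$ for some $j$, then $Q$ contains more than $q^{2(L-j)-1}q^{2j}=q^{2L-1}$ cells of row $c$; this number does not depend on $j$. If that happened in all rows, we would have $|Q|>N_0q^{2L-1}=q^{4L-1}$. So in some row $c$ the sets $U_j=U_j(c)$ satisfy \eqref{eq:quotaW}. Choosing $\xi_{j,e}\in Z_{c,j,e}\setminus Q$ for $e\notin U_j$ gives a wall with no mark in $Q$.
\end{proof}

\section{From two families to one unambiguous DNF}\label{sec:cheat}

Two transversals need not conflict. To force a conflict, add a block $\Lambda$ of fresh variables, a ``cheat sheet'', and let each term require that $\Lambda$ spell out the name of its transversal. This alone destroys property (3): a set $Q\supseteq\Lambda$ blocks every term whose name is not the zero string, and $|\Lambda|$ is no larger than the width of the new terms. We therefore need $D$ disjoint blocks, so that a set of fewer than $D$ variables misses one of them. But terms that write on different blocks do not conflict through the blocks. This is where the second family enters: in $r$ copies of the grid, the choice of a transversal or a wall in each copy gives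 $2^r$ addresses, and terms with different addresses conflict by property~(2).

\begin{proposition}\label{prop:cheat}
Let $\mathcal T,\mathcal W$ be families of terms on $n_0$ variables with properties \emph{(1)--(3)} of Proposition~\ref{prop:grid}, where $D=2^r$ for an integer $r\ge1$. Put $W=rw\lceil\log(2n_0+1)\rceil$. There is an unambiguous $k$-DNF $F$ on $n$ variables with $k=rw+W$ and $n=rn_0+2^rW$ such that $F(0^n)=0$ and \eqref{eq:star} holds for $D$.
\end{proposition}

\begin{proof}
The variables are $r$ disjoint copies $x^1,\dots,x^r$ of the $n_0$ variables and, for each $\ell\in\{0,1\}^r$, a block $\Lambda_\ell$ of $W$ variables. A term of width at most $w$ can be written as a word of length $w$ over an alphabet of $2n_0$ literals and a blank, so there is an injective map $\mathrm{code}$ from $r$-tuples of such terms to $\{0,1\}^W$. For each address $\ell$ and each tuple $\gamma=(\gamma_1,\dots,\gamma_r)$ with $\gamma_i\in\mathcal T$ if $\ell_i=1$ and $\gamma_i\in\mathcal W$ if $\ell_i=0$, let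
\[t_{\ell,\gamma}=\big[\Lambda_\ell=\mathrm{code}(\gamma)\big]\wedge\bigwedge_{i=1}^r\big[\gamma_i\text{ on the copy }x^i\big],\]
and let $F$ be the disjunction of all $t_{\ell,\gamma}$. Each term has width at most $W+rw$.

Let $(\ell,\gamma)\ne(\ell',\gamma')$. If $\ell_i\ne\ell'_i$ for some $i$, then $\gamma_i$ and $\gamma_i'$ conflict on $x^i$ by (2). If $\ell=\ell'$, then $\mathrm{code}(\gamma)\ne\mathrm{code}(\gamma')$, and the terms conflict on $\Lambda_\ell$. So $F$ is unambiguous. Every term has a mark by (1), hence $F(0^n)=0$ by Lemma~\ref{lem:block}. Let $|Q|<D=2^r$. Some block $\Lambda_\ell$ is disjoint from $Q$. This fixes the address, and with it the family to be used in each copy; since (3) holds for \emph{both} families, there is for each $i$ a term $\gamma_i$ of the required family with no mark in $Q$ on the copy $x^i$. Then $Q$ does not block $t_{\ell,\gamma}$, and Lemma~\ref{lem:block} gives \eqref{eq:star}.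
\end{proof}

For fixed $L$ and $q\to\infty$ the exponent of $D$ with respect to $w$ tends to $2-\frac1{2L}$, so $L$ has to grow. We take $q=2^L$, which makes $D$ a power of two, and do not try to optimize the $o(1)$ terms.

\begin{corollary}\label{cor:F}
For every $L\ge1$ there is an unambiguous $k$-DNF $F_L$ on $n\ge2$ variables with $F_L(0^n)=0$ that satisfies \eqref{eq:star}, where
\[D=2^{4L^2-L},\qquad k\le72L^5\,2^{2L^2},\qquad n\le76L^5\,2^{6L^2}.\]
\end{corollary}

\begin{proof}
Apply Propositions~\ref{prop:grid} and~\ref{prop:cheat} with $q=2^L$ and $r=4L^2-L$. Here $w=2L\,2^{2L^2}$ and $n_0\le2^{6L^2}$, so $\lceil\log(2n_0+1)\rceil\le6L^2+2$ and $k\le4L^2\cdot2L\,2^{2L^2}\cdot(6L^2+3)\le72L^5\,2^{2L^2}$. Since $W\le k$, we get $n\le4L^2\,2^{6L^2}+2^{4L^2}\cdot72L^5\,2^{2L^2}\le76L^5\,2^{6L^2}$.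
\end{proof}

\section{The lifted function}\label{sec:G}

We turn to Theorem~\ref{thm:lift} and fix $F,n,k,D,s,m,M$ as there. The lower bound will come from the fact that a small DNNF covers its satisfying assignments by few product sets, each with respect to some partition of the variables into two sides (Section~\ref{sec:rect}). We replace each variable of $F$ by an inner product modulo $2$ of two vectors. If the two vectors lie on different sides, a product set can fix the value of the inner product only by being small (Section~\ref{sec:ip}), and by \eqref{eq:star} a product set inside the zeros of the composed function must fix about $D$ values.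

The difficulty is that the partitions are chosen by the circuit. If the inner products used fixed positions, a partition could keep both vectors of each inner product on the same side. So we let the input choose the positions. The variables of $G$ are a \emph{board} $u\in\{0,1\}^M$ and \emph{pointers} $\pi_{i,j}\in[M]$ for $i\in[n]$, $j\in[2m]$, each written with $\log M$ bits; this makes $V=M+2nm\log M$ variables. Define
\[G(\pi,u)=F\big(g_1(\pi,u),\dots,g_n(\pi,u)\big),\qquad g_i(\pi,u)=\bigoplus_{j=1}^m u_{\pi_{i,2j-1}}\wedge u_{\pi_{i,2j}},\]
and write $g=(g_1,\dots,g_n)$. We call $g_i$ the $i$-th \emph{gadget} and $(\pi_{i,2j-1},\pi_{i,2j})$ its $j$-th \emph{pair}. Pointers are cheap for the upper bound, because a gadget is evaluated by reading $2m(\log M+1)$ bits.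

\begin{proof}[Proof of Theorem~\ref{thm:lift}(i)]
For each term $t$ of $F$ let $T_t$ be the decision tree that, for each variable index $i$ occurring in $t$ and each $j\in[2m]$, reads the bits of $\pi_{i,j}$ and then $u_{\pi_{i,j}}$, skipping board variables already read. Its depth is at most $k\cdot2m(\log M+1)=\kappa$. At a leaf the values $g_i$ are determined for all $i$ in $t$; the leaf is \emph{accepting} if they satisfy $t$. An input $(\pi,u)$ has $G=1$ if and only if $g(\pi,u)$ satisfies some $t$, that is, if and only if it reaches an accepting leaf of some $T_t$. So $G$ is the disjunction of the path terms of all accepting leaves of all trees $T_t$.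

Path terms from the same tree conflict. Path terms from $T_t$ and $T_{t'}$ with $t\neq t'$ have no common satisfying assignment, since $g(\pi,u)$ would satisfy the conflicting terms $t$ and $t'$; by the first fact of Section~\ref{sec:dnf} they conflict. Finally, $F$ has at most $(2n+1)^k$ terms (words of length $k$ over $2n$ literals and a blank), and each tree has at most $2^\kappa$ leaves.
\end{proof}

\section{Covering a DNNF by balanced rectangles}\label{sec:rect}

Let $X=X_1\sqcup X_2$ be a partition. A \emph{rectangle} for $(X_1,X_2)$ is a set of assignments of the form $\{\omega:\omega|_{X_1}\in A,\ \omega|_{X_2}\in B\}$. Fixing the values of some variables turns a rectangle into a rectangle for the induced partition of the remaining variables. For $Y\subseteq X$, the partition is \emph{$Y$-balanced} if $|Y|/3\le|X_1\cap Y|\le2|Y|/3$. We need balance with respect to a chosen subset because the pointer bits, at least $(M/24)\log M$ in number, may outnumber the board, and it is the board that must be split. For the next lemma compare \cite{BCMS}. Determinism plays no role in it, which is why the lower bound holds for all DNNFs.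

\begin{lemma}\label{lem:rect}
Let $f$ be computed by a DNNF of size $\sigma$ over $X$, and let $Y\subseteq X$ with $|Y|\ge2$. Then $f^{-1}(1)$ is a union of at most $6|X|\sigma$ rectangles, each for some $Y$-balanced partition of $X$ (which depends on the rectangle).
\end{lemma}

\begin{proof}
Each node $v$ will give a rectangle for $(\mathrm{Var}(v),X\setminus\mathrm{Var}(v))$, and each satisfying assignment will be traced from the root to a node whose partition is balanced. For the trace to find such a node, $|\mathrm{Var}(v)\cap Y|$ must not drop by more than half in one step, and this requires a normalization.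

\emph{Normalization.} Delete parallel edges. Replace each $\cdot$-node with $d\ge2$ children by a chain of $d-1$ binary $\cdot$-nodes; these are paid for by the node and its $d$ edges, so there are now at most $\sigma$ nodes, and at most $\sigma$ edges leave $+$-nodes. Add nodes $T_y=y+\overline y$ for $y\in X$, at a cost of $3|X|$ nodes. Replace each old edge from a $+$-node $p$ to a child $v$ by an edge from $p$ to $v\cdot\prod_{y\in\mathrm{Var}(p)\setminus\mathrm{Var}(v)}T_y$, written with at most $|X|$ binary $\cdot$-nodes, and multiply the root by the missing $T_y$ in the same way. Every old node keeps its function, since $T_y\equiv1$, and keeps its variable set, since the new children of $p$ have variable set $\mathrm{Var}(p)$. Hence old $\cdot$-nodes stay decomposable, and the new ones are decomposable by construction. Now every child of a $+$-node $p$ has variable set $\mathrm{Var}(p)$, the root has variable set $X$, every $\cdot$-node has one or two children, and there are at most $\sigma+3|X|+\sigma|X|+|X|\le6|X|\sigma$ nodes.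

\emph{The rectangle of a node.} For a node $v$ let $\psi_v(\omega)=1$ if there is a path $\mathrm{root}=v_0,v_1,\dots,v_a=v$ such that for every binary $\cdot$-node $v_i$ with $i<a$, the child other than $v_{i+1}$ is satisfied by $\omega$. By decomposability, the variables of that other child are disjoint from $\mathrm{Var}(v_{i+1})\supseteq\mathrm{Var}(v)$. So $\psi_v$ depends only on $X\setminus\mathrm{Var}(v)$, while $\phi_v$ depends only on $\mathrm{Var}(v)$, and $R_v=\{\omega:\phi_v(\omega)=\psi_v(\omega)=1\}$ is a rectangle for $(\mathrm{Var}(v),X\setminus\mathrm{Var}(v))$. If $\omega\in R_v$, then $v_a,v_{a-1},\dots,v_0$ are satisfied in turn: a $+$-node or unary $\cdot$-node because $v_{i+1}$ is, a binary $\cdot$-node because both children are. Thus $R_v\subseteq f^{-1}(1)$.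

\emph{The trace.} Put $\mathrm{wt}(v)=|\mathrm{Var}(v)\cap Y|$ and let $f(\omega)=1$. Walk down from the root through satisfied nodes: at a $+$-node go to a satisfied child, at a $\cdot$-node (all of whose children are satisfied) go to a child of largest weight. Stop at the first node $v$ with $\mathrm{wt}(v)\le2|Y|/3$. Such a node is reached because leaves have weight at most $1\le2|Y|/3$, and it is not the root, which has weight $|Y|$. Its predecessor $p$ has $\mathrm{wt}(p)>2|Y|/3$. The weight does not change below a $+$-node or a unary $\cdot$-node, so $p$ is a binary $\cdot$-node and $\mathrm{wt}(v)\ge\mathrm{wt}(p)/2>|Y|/3$. The walk shows $\psi_v(\omega)=1$, so $\omega\in R_v$. The rectangles $R_v$ with $|Y|/3\le\mathrm{wt}(v)\le2|Y|/3$ therefore cover $f^{-1}(1)$.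
\end{proof}

\section{Large rectangles fix few inner products}\label{sec:ip}

For $a,b\in\{0,1\}^N$ let $\langle a,b\rangle=\sum_ia_ib_i \bmod 2$. The symmetric matrix $\mathcal H=\big((-1)^{\langle a,b\rangle}\big)_{a,b}$ of order $2^N$ satisfies $\mathcal H^2=2^N\,\mathrm{Id}$, because $\sum_b(-1)^{\langle a\oplus a',b\rangle}=0$ for $a\ne a'$. Hence for real vectors $p,p'$,
\begin{equation}\label{eq:hadamard}
|p^{\mathsf T}\mathcal Hp'|\le2^{N/2}\,\|p\|_2\,\|p'\|_2 .
\end{equation}
For a single gadget this says everything. If $\langle x,y\rangle$ is constant on $A\times B\subseteq\{0,1\}^s\times\{0,1\}^s$, then \eqref{eq:hadamard} applied to the indicator vectors gives $|A||B|\le2^{s/2}\sqrt{|A||B|}$, that is $|A||B|\le2^s$, out of $2^{2s}$ pairs. Fixing one inner product costs a factor of about $2^{-s}$ in density. The next lemma extends this to many gadgets: a rectangle of density $2^{-\delta}$ has a set $Q$ of $O(\delta/s)$ coordinates outside which all patterns of inner products occur.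

\begin{lemma}\label{lem:ip}
Let $s\ge1$ be an integer, let $I$ be a finite set with $|I|\,2^{1-s/4}\le\frac12$, let $\beta\in\{0,1\}^I$, and let $\mu$ be the uniform distribution on
\[\big\{(x,y)\in(\{0,1\}^s)^I\times(\{0,1\}^s)^I:\ \langle x_i,y_i\rangle=\beta_i\text{ for all }i\in I\big\}.\]
Let $R=A\times B$ with $\mu(R)\ge2^{-\delta}$. Then there is $Q\subseteq I$ with $|Q|\le4\delta/s$ such that for every $z\in\{0,1\}^I$ with $z_Q=\beta_Q$ there is $(x,y)\in R$ with $\langle x_i,y_i\rangle=z_i$ for all $i\in I$.
\end{lemma}

The hypothesis concerns only points with pattern $\beta$, and the conclusion asks for points with other patterns, outside the support of $\mu$. They are obtained by taking $x$ from one point of $R$ and $y$ from another, the only use of the product structure. For \eqref{eq:hadamard} to apply, $x$ and $y$ must be well spread on every set of coordinates; we achieve this by first fixing a set $Q$ of coordinates on which $R$ is as concentrated as possible.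

\begin{proof}
\emph{Marginals of $\mu$.} The coordinates $(x_i,y_i)$ are independent under $\mu$. The vector $0$ has inner product $0$ with all $2^s$ vectors, and a nonzero vector has inner product $0$ with $2^{s-1}$ vectors and $1$ with the other $2^{s-1}$. So $2^{s-1}(2^s+1)$ pairs have inner product $0$, and $2^{s-1}(2^s-1)$ pairs have inner product $1$. For every $a\in\{0,1\}^s$ this gives $\mu(x_i=a)\le2/(2^s+1)$ if $\beta_i=0$ and $\mu(x_i=a)\le1/(2^s-1)$ if $\beta_i=1$. Both bounds are at most $2^{1-s}$, and the same holds for $y_i$ by symmetry.

\emph{Choice of $Q$.} For $Q\subseteq I$ and values $a,b$ such that the event $E=\{x_Q=a,\ y_Q=b\}$ has $\mu(E)>0$, put $\Phi(Q,a,b)=\mu(R\mid E)\,2^{-s|Q|/4}$. Fix $(Q,a,b)$ maximizing $\Phi$, with event $E$. The value for $Q=\emptyset$ is $\mu(R)\ge2^{-\delta}$, so $1\ge\mu(R\mid E)\ge2^{-\delta+s|Q|/4}$, which gives $|Q|\le4\delta/s$. Since $\mu(E)>0$, we have $\langle a_i,b_i\rangle=\beta_i$ for $i\in Q$.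

\emph{Spread outside $Q$.} Let $K=I\setminus Q$ and $\nu=\mu(\,\cdot\mid R\cap E)$. Let $\emptyset\ne J\subseteq K$ and $E'=\{x_J=a',\ y_J=b'\}$ with $\mu(E')>0$. By independence $\mu(E\cap E')=\mu(E)\mu(E')>0$, and $E\cap E'$ is an event of the above form for $Q\cup J$, so maximality gives $\mu(R\mid E\cap E')\le2^{s|J|/4}\mu(R\mid E)$. Therefore
\[\nu(E')=\frac{\mu(R\mid E\cap E')\,\mu(E)\,\mu(E')}{\mu(R\mid E)\,\mu(E)}\le2^{s|J|/4}\mu(E'),\]
and this also holds when $\mu(E')=0$. Summing over $b'$, or over $a'$, and using the marginals of $\mu$, we get
\begin{equation}\label{eq:spread}
\nu(x_J=a'),\ \nu(y_J=b')\ \le\ 2^{s|J|/4}\,2^{(1-s)|J|}=2^{(1-3s/4)|J|}.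
\end{equation}

\emph{Crossing.} Let $\mathbf x$ and $\mathbf y$ be \emph{independent}, distributed as the $x$-marginal and the $y$-marginal of $\nu$. Then $\mathbf x\in A$, $\mathbf y\in B$, $\mathbf x_Q=a$ and $\mathbf y_Q=b$, so $(\mathbf x,\mathbf y)\in R$ and $\langle\mathbf x_i,\mathbf y_i\rangle=\beta_i$ for $i\in Q$. Put $\mathbf z_i=\langle\mathbf x_i,\mathbf y_i\rangle$ and $\varepsilon=2^{1-s/4}$. For $\emptyset\ne J\subseteq K$ let $p,p'$ be the distributions of $\mathbf x_J,\mathbf y_J$, viewed as vectors indexed by $\{0,1\}^{s|J|}$. A probability vector has $\|p\|_2^2\le\max p$, so \eqref{eq:hadamard} and \eqref{eq:spread} give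
\[\Big|\mathbb E\,(-1)^{\sum_{i\in J}\mathbf z_i}\Big|=|p^{\mathsf T}\mathcal Hp'|\le2^{s|J|/2}\,2^{(1-3s/4)|J|}=\varepsilon^{|J|}.\]
Let $z\in\{0,1\}^I$ with $z_Q=\beta_Q$. The indicator of $\mathbf z_K=z_K$ is $\prod_{i\in K}\frac12\big(1+(-1)^{\mathbf z_i+z_i}\big)$. Expanding the product and taking expectations,
\[\Pr[\mathbf z_K=z_K]\ge2^{-|K|}\Big(1-\sum_{\emptyset\ne J\subseteq K}\varepsilon^{|J|}\Big)=2^{-|K|}\big(2-(1+\varepsilon)^{|K|}\big)>0,\]
because $(1+\varepsilon)^{|K|}\le e^{\varepsilon|I|}\le e^{1/2}<2$; this is where the bound on $|I|$ is used. Any outcome with $\mathbf z_K=z_K$ is the required point of $R$.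
\end{proof}

\section{The lower bound for the negation}\label{sec:lower}

We prove Theorem~\ref{thm:lift}(ii) by putting a probability measure on $G^{-1}(0)$ under which every admissible rectangle is small. Since \eqref{eq:star} concerns the input $0^n$, the measure lives on the inputs with $g=0^n$. Let $\lambda$ be the distribution of $(\pi,u)$ in which $\pi$ is a uniformly random \emph{injective} map $[n]\times[2m]\to[M]$ and, given $\pi$, the board $u$ is uniform among those with $g(\pi,u)=0^n$ (the zero board is one). Injectivity ensures that different pairs use different board variables. Since $F(0^n)=0$, the distribution $\lambda$ is supported on $G^{-1}(0)$.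

Fix a partition $(X_1,X_2)$ of the variables of $G$ that is balanced with respect to the board, so that each side contains at least $M/3$ board variables. Given $\pi$, a pair is \emph{split} if its two board variables lie on different sides. A gadget is \emph{good} if at least $s$ of its $m=32s$ pairs are split, and \emph{bad} otherwise.

\begin{lemma}\label{lem:split}
For uniformly random injective $\pi$, the probability that at least $D/2$ gadgets are bad is at most $2^{-sD/9}$.
\end{lemma}

\begin{proof}
Let $d=\lceil D/2\rceil$ and fix a set $T$ of $d$ gadgets. Generate $\pi$ by choosing its values one after another, each uniformly among the unused positions, starting with the $md$ pairs of the gadgets in $T$. At most $2nm\le M/12$ positions are ever used, so each side always has at least $M/3-M/12=M/4$ unused positions, and each choice lands on a prescribed side with conditional probability at least $1/4$. Hence each pair is split with probability at least $2\cdot(1/4)^2=1/8$, conditionally on all earlier pairs. If $\xi\in\{0,1\}$ is the indicator that the pair is split, the conditional expectation of $4^{-\xi}$ is at most $1-\frac34\cdot\frac18\le e^{-3/32}$. For the number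 $\Sigma$ of split pairs among the $md=32sd$ pairs this gives $\mathbb E\,4^{-\Sigma}\le e^{-3sd}$. If all gadgets in $T$ are bad then $\Sigma<sd$, and by Markov's inequality
\[\Pr[\Sigma<sd]\le4^{sd}\,\mathbb E\,4^{-\Sigma}\le(4/e^3)^{sd}\le2^{-2sd},\]
as $e^3>16$. There are at most $n^d\le2^{sd/4}$ sets $T$, since $s\ge4\log n$. The union bound gives $2^{-7sd/4}\le2^{-7sD/8}\le2^{-sD/9}$.
\end{proof}

\begin{lemma}\label{lem:goodpi}
Let $R\subseteq G^{-1}(0)$ be a rectangle for $(X_1,X_2)$, and let $\pi$ be injective with fewer than $D/2$ bad gadgets. Then $\lambda(R\mid\pi)<2^{-sD/9}$.
\end{lemma}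

\begin{proof}
Suppose $\lambda(R\mid\pi)\ge2^{-\delta}$ with $\delta=sD/9$. Let $I$ be the set of good gadgets, and select exactly $s$ split pairs in each of them. By averaging, there is an assignment $\rho$ to all board variables outside the selected pairs that has positive probability given $\pi$ and satisfies $\lambda(R\mid\pi,\rho)\ge2^{-\delta}$. The free variables are now the $2s|I|$ distinct board variables in selected pairs. For $i\in I$ let $x_i\in\{0,1\}^s$ list those of gadget $i$ that lie in $X_1$, and $y_i\in\{0,1\}^s$ their partners in $X_2$, in the same order. Then
\[g_i=\langle x_i,y_i\rangle\oplus\beta_i\quad(i\in I),\qquad g_i=0\quad(i\notin I),\]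
where $\beta_i$ is the contribution of the unselected pairs, determined by $\rho$; a bad gadget is determined by $\rho$ entirely, and its value is $0$ because $\rho$ has positive probability. Given $\pi$ and $\rho$, the pair $(x,y)$ is uniform subject to $g_i=0$ for $i\in I$, so it has the distribution $\mu$ of Lemma~\ref{lem:ip} for this $\beta$. The restriction of $R$ to $(\pi,\rho)$ is a rectangle $A\times B$ in $(x,y)$ with $\mu(A\times B)\ge2^{-\delta}$, whatever the sides of the pointer bits. Since $s/4\ge\log n+2$, we have $|I|\,2^{1-s/4}\le n\cdot2/(4n)=\frac12$.

Lemma~\ref{lem:ip} yields $Q\subseteq I$ with $|Q|\le4\delta/s=4D/9<D/2$. Let $Q'=Q\cup([n]\setminus I)$; then $|Q'|<D$, and \eqref{eq:star} gives $\zeta\in F^{-1}(1)$ with $\zeta|_{Q'}=0$. Put $z_i=\zeta_i\oplus\beta_i$ for $i\in I$, so that $z_Q=\beta_Q$. By Lemma~\ref{lem:ip} there is $(x,y)\in A\times B$ with $\langle x_i,y_i\rangle=z_i$ for all $i\in I$. Together with $\pi$ and $\rho$ it forms a point of $R$ with $g_i=z_i\oplus\beta_i=\zeta_i$ for $i\in I$ and $g_i=0=\zeta_i$ for $i\notin I$. At this point $G=F(\zeta)=1$, which contradicts $R\subseteq G^{-1}(0)$.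
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lift}(ii)]
Let $\overline G$ have a DNNF of size $\sigma$. By Lemma~\ref{lem:rect}, with $Y$ the set of board variables, $G^{-1}(0)$ is a union of at most $6V\sigma$ rectangles $R$, each for a partition balanced with respect to the board. For each of them, splitting according to whether $\pi$ has at least $D/2$ bad gadgets for that partition, Lemmas~\ref{lem:split} and~\ref{lem:goodpi} give $\lambda(R)\le2\cdot2^{-sD/9}$. Hence $1=\lambda(G^{-1}(0))\le6V\sigma\cdot2^{1-sD/9}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}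

Apply Theorem~\ref{thm:lift} to the function $F_L$ of Corollary~\ref{cor:F}, and let $G_L$ be the resulting function, on $V_L$ variables, of width at most $\kappa$ and with $S$ terms. From $\log n=O(L^2)$ we get $s,m,\log M,\log V_L=O(L^2)$. With $k=O(L^5)\,2^{2L^2}$ this gives
\[\kappa=2mk(\log M+1)=O(L^9)\,2^{2L^2},\qquad\log S\le k\log(2n+1)+\kappa=O(L^9)\,2^{2L^2},\]
and so the logarithm of the size bound \eqref{eq:dnfsize} is $O(L^9)\,2^{2L^2}$ as well. Hence there is a constant $C\ge1$ such that, with
\[N_L=2^{\lceil CL^92^{2L^2}\rceil},\]
the function $G_L$ has at most $N_L$ variables, width at most $\log N_L$ and a d-DNNF of size at most $N_L$, for all $L\ge1$. The sequence $(N_L)$ is strictly increasing.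

The function $G_L$ has far fewer variables than its d-DNNF has nodes, so we pad. For $N_L\le N<N_{L+1}$ let $\varphi_N$ be $G_L$, regarded as a function of $N-V_L$ further dummy variables, and let $\varphi_N=\mathsf{false}$ for $N<N_1$. The DNF and the d-DNNF of $G_L$ represent $\varphi_N$ as they stand, which proves (a).

For (b), let $N_L\le N<N_{L+1}$ and take a DNNF for $\overline{\varphi_N}$. Relabel each leaf $y$ of a dummy variable by $\mathsf{true}$ and each leaf $\overline y$ by $\mathsf{false}$. The sets $\mathrm{Var}(v)$ only shrink, so the result is a DNNF of the same size, and it computes $\overline{G_L}$. Since $n\ge2$ we have $s\ge12$, so by Theorem~\ref{thm:lift}(ii) the size is at least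
\[2^{4D/3-1-\log(6V_L)}\ge2^D,\qquad D=2^{4L^2-L},\]
for large $L$, because $\log(6V_L)=O(L^2)$ is negligible against $D/3$. It remains to express $D$ through $N$. From $N<N_{L+1}$ we get $\log\log N\le2(L+1)^2+O(\log L)$, so $(\log N)^2\le2^{4L^2+8L+O(\log L)}$ and
\[D\ge(\log N)^2\,2^{-9L-O(\log L)}\ge(\log N)^2\,2^{-10L}\]
for large $L$. From $N\ge N_L$ we get $\log\log N\ge2L^2$, so $10L\le\frac{10}{\sqrt2}\sqrt{\log\log N}\le8\sqrt{\log\log N}$. Thus the size is at least $2^{(\log N)^2/2^{8\sqrt{\log\log N}}}$. Writing $2^{8\sqrt{\log\log N}}=(\log N)^{8/\sqrt{\log\log N}}$ shows that this equals $N^{(\log N)^{1-o(1)}}$. \qed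

\medskip
Every $\varphi_N$ has a d-DNNF of size at most $N$, the constant $\mathsf{false}$ having size $1$, while no polynomial bounds the sizes for $\overline{\varphi_N}$. So the families with polynomial-size d-DNNFs are not closed under negation.

\begin{remark}
One level suffices for this conclusion. With $L=1$ and $q$ a power of two, Propositions~\ref{prop:grid} and~\ref{prop:cheat} give $D=q^3$, $k=O(q^2\log^2q)$ and $\log n=O(\log q)$. The lifted function has a d-DNNF of size $2^{O(q^2\log^4q)}$, and DNNFs for its negation have size $2^{\Omega(q^3)}$. The levels are needed only to reach the exponent $2-o(1)$.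
\end{remark}

\begin{remark}
Suppose that negation nodes are allowed in deterministic decomposable circuits. Placing one above the root of the d-DNNF in (a) gives such a circuit for $\overline{\varphi_N}$ of size at most $N+2$. So negation nodes make these circuits superpolynomially more succinct, on this family, than d-DNNFs and even than DNNFs.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BCMS}
Bova, Capelli, Mengel, and Slivovsky, IJCAI 2016.

\bibitem{QD}
\emph{Queries with Difference on Probabilistic Databases},
\texttt{https://www.cis.upenn.edu/\textasciitilde sanjeev/papers/vldb11\_probabilistic.pdf}.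

\end{thebibliography}
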